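\title{Counting graph homomorphisms is hard already in degree three}

\begin{abstract}
Let $A$ be a symmetric 0-1 matrix and let $Z_A(G)$ be the number of homomorphisms from a graph $G$ to the graph with adjacency matrix $A$. Dyer and Greenhill conjectured that whenever computing $Z_A$ is \#P-hard, it remains \#P-hard on graphs of maximum degree~$3$. We prove the conjecture in a stronger form: for symmetric matrices with nonnegative algebraic entries and positive vertex weights, and for connected bipartite simple input graphs of maximum degree~$3$ and arbitrarily large fixed girth. The proof reads graphs of degree~$3$ as circuits of linear operators on the range of $A^2$. By interpolation it extracts creation and annihilation operators for the second eigenspace of $A^2$, builds commuting projections from their commutators, and counts independent sets with these projections.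
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $D=\{1,\dots,m\}$ be a set of \emph{colors} and let $A$ be a symmetric $m\times m$ matrix with entries in $\{0,1\}$. Equivalently, $A$ is the adjacency matrix of an undirected graph $H$ on $D$ in which loops are allowed. For a simple graph $G=(V,E)$ put
\[
Z_A(G)=\sum_{\sigma:V\to D}\ \prod_{xy\in E}A(\sigma(x),\sigma(y)).
\]
This is the number of homomorphisms from $G$ to $H$. If $H$ is the loopless complete graph on $m$ vertices, $Z_A(G)$ counts proper $m$-colorings of $G$; if $H$ is an edge with a loop at one end, $Z_A(G)$ counts independent sets of $G$. Let $\mathrm{EVAL}(A)$ be the problem of computing $Z_A(G)$ from $G$, and let $\mathrm{EVAL}^{(\Delta)}(A)$ be its restriction to graphs of maximum degree at most $\Delta$. A problem is \emph{\#P-hard} if every function in \#P can be computed in polynomial time with an oracle for it.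

Dyer and Greenhill showed that $\mathrm{EVAL}(A)$ is polynomial-time computable if every connected component of $H$ is an isolated vertex without a loop, a loopless complete bipartite graph with both sides nonempty, or a complete graph with a loop at every vertex, and that it is \#P-hard otherwise. They also showed that in the hard case $\mathrm{EVAL}^{(\Delta)}(A)$ is \#P-hard for some constant $\Delta$ that depends on $A$, and they conjectured that $\Delta=3$ works for every $A$; the problem is stated in~\cite{BDN}. For $m=2$ the bound $3$ follows from an earlier result on bounded-degree counting constraint satisfaction problems over the Boolean domain.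

The value $3$ is the natural guess. A graph of maximum degree $2$ is a disjoint union of paths and cycles, and there $Z_A$ is read off from powers of $A$. Degree $3$ is the first degree that allows branching, and nothing in the list of tractable graphs $H$ refers to degrees. We prove the conjecture.

\begin{theorem}\label{thm:conj}
If $A$ is a symmetric 0-1 matrix and $\mathrm{EVAL}(A)$ is \#P-hard, then $\mathrm{EVAL}^{(3)}(A)$ is \#P-hard.
\end{theorem}

The argument uses only that the entries of $A$ are nonnegative, so we work in the weighted setting. Let $A$ be a symmetric $m\times m$ matrix with nonnegative real algebraic entries, let $\omega\in\mathbb R_{>0}^m$ have algebraic entries, and put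
\[
Z_{A,\omega}(G)=\sum_{\sigma:V\to D}\ \prod_{x\in V}\omega_{\sigma(x)}\prod_{xy\in E}A(\sigma(x),\sigma(y)).
\]
Vertex weights arise from the unweighted problem: two colors with equal rows in $A$ can be merged into one color of weight $2$. Let $H$ be the graph on $D$ whose edges and loops are the positions of the nonzero entries of $A$, and write $A_X$ for the principal submatrix on $X\subseteq D$. A loop counts as an odd cycle.

\begin{definition}\label{def:trivial}
A connected component $X$ of $H$ is \emph{trivial} if
\begin{itemize}
\item $X$ is an isolated vertex without a loop; or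
\item $X$ is not bipartite and $\operatorname{rank}A_X=1$; or
\item $X$ is bipartite with at least one edge, $A_X=\begin{pmatrix}0&N_X\\ N_X^{\top}&0\end{pmatrix}$ and $\operatorname{rank}N_X=1$.
\end{itemize}
\end{definition}

For 0-1 matrices the trivial components are exactly the three tractable types of Dyer and Greenhill. Indeed, a nonnegative matrix of rank one has the form $ab^{\top}$ with $a,b\ge0$, and if it has no zero row and no zero column, then $a,b>0$ and all its entries are positive; conversely, an all-ones matrix has rank one.

\begin{theorem}\label{thm:main}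
If all components of $H$ are trivial, then $Z_{A,\omega}(G)$ is polynomial-time computable for all $G$. Otherwise, for every fixed $g$, computing $Z_{A,\omega}(G)$ is \#P-hard on the class $\mathcal G_g$ of connected bipartite simple graphs of maximum degree at most $3$ and girth at least $g$. For graphs of maximum degree at most $2$ the problem is in polynomial time for every $A$ and $\omega$.
\end{theorem}

By the last sentence, the bound $3$ in Theorem~\ref{thm:conj} cannot be lowered unless $\#\mathrm P=\mathrm{FP}$. Our proof does not use the results of Dyer and Greenhill quoted above. It reduces directly from counting the independent sets of a simple graph, which is \#P-complete \cite{Val,PB}; in \cite{Val} the problem appears as \#monotone-2-SAT.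

Section~\ref{sec:easy} contains the conventions, the polynomial-time parts of Theorem~\ref{thm:main} and the deduction of Theorem~\ref{thm:conj}. Section~\ref{sec:B} locates the difficulty and sets up the spectral data, and Section~\ref{sec:example} runs the whole reduction by hand when $H$ is a path with five vertices. Sections~\ref{sec:circuits}--\ref{sec:reduction} give the general proof.

\section{Conventions and the tractable cases}\label{sec:easy}

\subsection*{Arithmetic}
The pair $(A,\omega)$ is fixed. Finitely many real algebraic constants depending only on $(A,\omega)$ occur in the paper: the entries of $A$ and $\omega$, square roots of some of them, and eigenvalues and coordinates of orthonormal eigenvectors of finitely many fixed real symmetric operators. We fix a real number field $F$ that contains all of them. Elements of $F$ are written as rational vectors with respect to a fixed basis of $F$ over $\mathbb Q$; the field operations, equality tests and the solution of linear systems take polynomial time. Integers that occur in an input as exponents, labels or degrees are written in unary.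

\subsection*{Interpolation}
We use two standard facts.
\begin{itemize}
\item[(I1)] Let $\Xi\subseteq F\setminus\{0\}$ be a known finite set, and let $f(t)=\sum_{\xi\in\Xi}c_\xi\,\xi^t$ for all integers $t\ge t_0$. Then the $c_\xi$ are found from $f(t_0),\dots,f(t_0+|\Xi|-1)$, because the matrix $(\xi^{t_0+i})_{i,\xi}$ is a Vandermonde matrix times an invertible diagonal matrix. In every application $\Xi$ consists of products of at most $n$ factors from a fixed set of $s$ numbers, so that $|\Xi|\le(n+1)^s$ and $\Xi$ can be listed in time polynomial in $n$.
\item[(I2)] The coefficients of a polynomial of degree at most $d$ in a fixed number $p$ of variables are found from its values on $\{0,\dots,d\}^p$.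
\end{itemize}
The point of (I1) is that, once the $c_\xi$ are known, the formula for $f$ can be evaluated at $t=0$ or at negative $t$, where no graph realizes it, and single terms can be isolated.

\begin{proposition}\label{prop:easy}
$Z_{A,\omega}(G)$ is polynomial-time computable if $G$ has maximum degree at most $2$, or if all components of $H$ are trivial.
\end{proposition}

\begin{proof}
$Z_{A,\omega}$ is multiplicative over the components of $G$, so let $G$ be connected. Put $\Omega=\operatorname{diag}(\omega)$ and let $\mathbf 1$ be the all-ones vector. A path with $n\ge0$ edges has value $\mathbf 1^{\top}\Omega(A\Omega)^n\mathbf 1$, and a cycle of length $n$ has value $\operatorname{tr}(A\Omega)^n$. This proves the first claim and covers the graph with one vertex.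

Now let all components of $H$ be trivial and let $G$ be connected with an edge. Every $\sigma$ with a nonzero term maps $V$ into one component $X$ of $H$ that has an edge or a loop, so we compute the contribution of each such $X$. If $X$ is not bipartite, the symmetric rank-one matrix $A_X$ equals $\pm ww^{\top}$ with $w\ne0$. The diagonal is nonnegative, so the sign is $+$. The term of $\sigma$ is $\prod_x\omega_{\sigma(x)}w_{\sigma(x)}^{\deg x}$, and the contribution of $X$ is $\prod_{x\in V}\sum_{\alpha\in X}\omega_\alpha w_\alpha^{\deg x}$. If $X$ is bipartite with $N_X=ab^{\top}$, the contribution is $0$ unless $G$ is bipartite. If $G$ has sides $S_1,S_2$, then $\sigma$ maps $S_1$ into one side of $X$ and $S_2$ into the other, and the contribution is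
\[
\prod_{x\in S_1}\Big(\sum_\alpha\omega_\alpha a_\alpha^{\deg x}\Big)\prod_{x\in S_2}\Big(\sum_\beta\omega_\beta b_\beta^{\deg x}\Big)
\]
plus the same expression with $S_1$ and $S_2$ exchanged.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:conj} from Theorem~\ref{thm:main}]
Take $\omega\equiv1$. If some component of $H$ is nontrivial, $\mathrm{EVAL}^{(3)}(A)$ is \#P-hard by Theorem~\ref{thm:main}. If all components are trivial, $\mathrm{EVAL}(A)$ is in polynomial time. It is also \#P-hard by assumption, so every function in \#P is polynomial-time computable. Then every problem is \#P-hard, by a reduction that ignores its oracle.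
\end{proof}

It remains to prove the hardness part of Theorem~\ref{thm:main}. \emph{From now on $g$ is fixed and $H$ has a nontrivial component.} We call a quantity \emph{computable} if it can be computed in polynomial time with an oracle for $Z_{A,\omega}$ on $\mathcal G_g$. Each lemma below is a polynomial-time Turing reduction to earlier ones, and the number of reductions that are composed depends only on $(A,\omega)$. The composition is therefore a polynomial-time Turing reduction.

\section{Long paths and the matrix $B$}\label{sec:B}

\subsection*{Equality versus projection}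
To lower the degree of a vertex $x$ of $G$, split it into vertices $x_1,\dots,x_d$, one for each edge at $x$, and force them to have equal colors. Suppose that $\omega\equiv1$ and that $A$ is nonsingular. Join $x_i$ to $x_{i+1}$ by a path of length $t\ge1$, for all split vertices at once. The new graph has maximum degree at most $3$, and summing over the colors inside a path gives the factor $A^t(\sigma(x_i),\sigma(x_{i+1}))$. Inserting the spectral decomposition of $A^t$ writes the value as $\sum_\xi c_\xi\,\xi^t$, where $\xi$ runs over products of eigenvalues of $A$, all nonzero. By (I1) we may set $t=0$. Since $A^0$ is the identity matrix, this returns $Z_A(G)$. So $\mathrm{EVAL}(A)$ reduces to $\mathrm{EVAL}^{(3)}(A)$ when $A$ is nonsingular.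

When $A$ is singular, the same interpolation yields the orthogonal projection onto the range of $A$, which is not an equality constraint. Merging equal rows does not remove the problem: the path $1\,2\,3\,4\,5$ has distinct rows and the kernel vector $(1,0,-1,0,1)$. We therefore give up on simulating vertices of high degree. We accept that information travels along paths only as a vector in a range space, and we build hardness from the linear algebra on that space.

\subsection*{Normalizing the weights}
Let $\Omega=\operatorname{diag}(\omega)$, $\tilde A=\Omega^{1/2}A\,\Omega^{1/2}$, $\eta_\alpha=\omega_\alpha^{1/2}$ and $\kappa_\alpha=\omega_\alpha^{-1/2}$. A vertex of degree $d$ and color $\alpha$ receives the factor $\omega_\alpha^{d/2}$ from the entries of $\tilde A$ on its edges, and it should receive $\omega_\alpha$. Hence, if all degrees of $G$ lie in $\{1,2,3\}$,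
\begin{equation}\label{eq:normal}
Z_{A,\omega}(G)=\sum_\sigma\ \prod_{xy\in E}\tilde A(\sigma(x),\sigma(y))\prod_{\deg x=1}\eta_{\sigma(x)}\prod_{\deg x=3}\kappa_{\sigma(x)} .
\end{equation}
Vertices of degree $2$ carry no weight, so a path of length $t$ contributes the symmetric matrix $\tilde A^t$. For $\omega\equiv1$ we have $\tilde A=A$ and $\eta=\kappa=\mathbf 1$.

\subsection*{Blocks}
We use only paths of even length. This keeps all graphs bipartite, and it replaces $\tilde A$ by $B=\tilde A^2$, which is nonnegative, symmetric and positive semidefinite. Let $B=\bigoplus_CB_C$ be the decomposition into irreducible blocks $C\subseteq D$. Since $B(\alpha,\beta)>0$ exactly when $\alpha$ and $\beta$ have a common neighbor in $H$, the blocks are the classes of colors joined by walks of even length.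
\begin{itemize}
\item A non-bipartite component $X$ is one block, because a walk of odd length becomes even after a detour around an odd cycle. Its rank is $\operatorname{rank}\tilde A_X^2=\operatorname{rank}A_X$.
\item A bipartite component $X$ with an edge gives two blocks, its two sides. The matrices are $\tilde N\tilde N^{\top}$ and $\tilde N^{\top}\tilde N$, where $\tilde N$ is the off-diagonal block of $\tilde A_X$, and both have rank $\operatorname{rank}N_X$.
\item An isolated loopless vertex gives a $1\times1$ zero block.
\end{itemize}
A nontrivial component has an edge or a loop and its rank is not $1$, so \emph{some block has rank at least $2$}. This is the only consequence of nontriviality that we use. Let $\rho_C$ be the largest eigenvalue of $B_C$, and put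
\[
\rho=\max\{\rho_C:\operatorname{rank}B_C\ge2\}>0,\qquad \mathcal K=\{C:\rho_C=\rho\}.
\]
A block with $\rho_C>\rho$ has rank one, so $\rho_C$ is its only nonzero eigenvalue. The reduction will see only the blocks in $\mathcal K$.

Recall the Perron--Frobenius theorem: the largest eigenvalue of a nonzero, nonnegative, irreducible symmetric matrix is simple and has an eigenvector with positive entries. For every block $C$, \emph{eigenvalue of $B_C$} means nonzero (hence positive) eigenvalue, and $P_{C,\lambda}$ is the orthogonal projection onto the $\lambda$-eigenspace. For $C\in\mathcal K$ we use the following notation.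
\begin{itemize}
\item $R_C\subseteq\mathbb R^C$ is the range of $B_C$, $r_C=\dim R_C$, and $P_C$ is the orthogonal projection onto $R_C$.
\item $v_C\in R_C$ is the unit eigenvector for $\rho$ with positive entries, so that $P_{C,\rho}=v_Cv_C^{\top}$, and $s_C=\langle v_C,\eta\rangle>0$, with $\eta$ restricted to $C$.
\item $B_C^k=\sum_\lambda\lambda^kP_{C,\lambda}$ for all $k\in\mathbb Z$. Thus $B_C^0=P_C$, and $B_C^k$ and $B_C^{-k}$ are inverse to each other on $R_C$.
\item For $x\in\mathbb R^C$ let $\Lambda_x=\operatorname{diag}(\kappa_\alpha x_\alpha)$. For $u\in R_C$ let $M_u=P_C\Lambda_u|_{R_C}$, and let $M=M_{v_C}$.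
\end{itemize}
The operator $M_u$ describes a vertex of degree $3$ that receives the vector $u$ along one edge, seen as a map between its other two edges. For $y,z\in R_C$,
\begin{equation}\label{eq:trilinear}
\langle y,M_uz\rangle=\sum_{\alpha\in C}\kappa_\alpha\,y_\alpha u_\alpha z_\alpha ,
\end{equation}
which is symmetric in $y,u,z$. So $M_u$ is symmetric and linear in $u$, and $M_uz=M_zu$. Since $\kappa>0$ and $v_C>0$, taking $u=v_C$ and $y=z$ shows that \emph{$M$ is positive definite on $R_C$}.

Finally, let $\mathcal S$ be the set of eigenvalues of all $B_C$ with $C\in\mathcal K$, and let $\mu$ be the largest element of $\mathcal S\setminus\{\rho\}$. It exists because some $C\in\mathcal K$ has rank at least $2$ and $\rho$ is simple. Put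
\[
q=\mu/\rho\in(0,1),\qquad U_C=\ker(B_C-\mu)\subseteq R_C .
\]
The space $U_C$ may be $0$ for some $C\in\mathcal K$, but it is nonzero for at least one. We drop the index $C$ when the block is clear, and we write $|u\rangle\langle x|$ for the operator $z\mapsto\langle x,z\rangle u$.

\begin{remark}
Nonnegativity of $A$ and positivity of $\omega$ enter in three places: $\rho$ is simple in each block of $\mathcal K$, $M$ is invertible, and $s_C\neq0$. With negative entries the construction may not start: $A=\left(\begin{smallmatrix}1&1\\1&-1\end{smallmatrix}\right)$ has connected support and rank $2$, but $B=2I$ has no second eigenvalue~$\mu$.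
\end{remark}

\section{The method on a path with five vertices}\label{sec:example}

Let $H$ be the path $1\,2\,3\,4\,5$ and $\omega\equiv1$. We describe the reduction from independent sets, computing all operators; that they can be realized with the oracle is proved in general in Sections~\ref{sec:circuits} and~\ref{sec:exp}. The blocks are $C_1=\{1,3,5\}$ and $C_2=\{2,4\}$, with
\[
B_{C_1}=\begin{pmatrix}1&1&0\\1&2&1\\0&1&1\end{pmatrix},\qquad B_{C_2}=\begin{pmatrix}2&1\\1&2\end{pmatrix}.
\]
Both have rank $2$ and eigenvalues $\rho=3$, $\mu=1$, so $\mathcal K=\{C_1,C_2\}$ and $q=1/3$. The unit eigenvectors are $v=(1,2,1)/\sqrt6$, $u=(1,0,-1)/\sqrt2$ in $C_1$ and $v=(1,1)/\sqrt2$, $u=(1,-1)/\sqrt2$ in $C_2$. In $C_1$ we have $\sum v_\alpha^3=\frac53\cdot\frac1{\sqrt6}$, $\sum v_\alpha^2u_\alpha=0$, $\sum v_\alpha u_\alpha^2=\frac1{\sqrt6}$ and $\sum u_\alpha^3=0$. In $C_2$ the four sums are $\frac1{\sqrt2},0,\frac1{\sqrt2},0$. By \eqref{eq:trilinear}, in the basis $(v,u)$,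
\[
C_1:\ M=\frac1{\sqrt6}\begin{pmatrix}5/3&0\\0&1\end{pmatrix},\ M_u=\frac1{\sqrt6}\begin{pmatrix}0&1\\1&0\end{pmatrix};\qquad
C_2:\ M=\frac1{\sqrt2}\begin{pmatrix}1&0\\0&1\end{pmatrix},\ M_u=\frac1{\sqrt2}\begin{pmatrix}0&1\\1&0\end{pmatrix}.
\]
Hence $L:=M^{-1}M_u=|u\rangle\langle v|+c\,|v\rangle\langle u|$, with $c=3/5$ in $C_1$ and $c=1$ in $C_2$.

\emph{Wires and rungs.} By interpolation we may use edges that carry the matrices $B^k$, $k\in\mathbb Z$. A path of vertices joined by edges carrying $B^0=P$ is a \emph{wire}; it transports a vector of the plane $R$. An edge carrying $B^k=3^kvv^{\top}+uu^{\top}$ between vertices of two wires acts on $R\otimes R$ as $J_k=3^kM\otimes M+M_u\otimes M_u$. The operator $M$ comes from a pendant edge, and its inverse comes from interpolation.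

\emph{From rungs to exponentials.} Dividing out the leading term gives
\[
3^{-k}(M^{-1}\otimes1)\,J_k\,(1\otimes M^{-1})=1+3^{-k}L\otimes L^{\top}.
\]
In the $t$-th power, the coefficient of $3^{-kj}$ is $\binom tj(L\otimes L^{\top})^j$, whose leading term in $t$ is $t^j(L\otimes L^{\top})^j/j!$. Interpolating in $k$ and $t$ thus simulates the gate $e^{\varepsilon L\otimes L^{\top}}$ with a formal variable $\varepsilon$. The operators $Z$ for which $e^{\varepsilon Z}$ is available are closed under linear combinations, commutators and conjugation by~$B$.

\emph{A particle.} We have $B^kLB^{-k}=3^{-k}|u\rangle\langle v|+c\,3^k|v\rangle\langle u|$, so a linear combination of two conjugates isolates $a^\dagger=|u\rangle\langle v|$ from $L$, and in the same way $a=|v\rangle\langle u|$ from $L^{\top}$. The constant $c$ has disappeared, and both blocks now look alike. Call a wire \emph{empty} in state $v$ and \emph{occupied} in state $u$. The operator $T=a^\dagger\otimes a$ moves a particle from the second wire to the first. For three wires $\mathrm{out},j,\mathrm{in}$,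
\[
[T_{\mathrm{out},j},T_{j,\mathrm{in}}]=a^\dagger_{\mathrm{out}}\,\Phi_j\,a_{\mathrm{in}},\qquad \Phi=[a,a^\dagger]=|v\rangle\langle v|-|u\rangle\langle u| .
\]
The particle now hops from $\mathrm{in}$ to $\mathrm{out}$ and applies $\Phi$ to the wire $j$, whatever the state of $j$ is.

\emph{Counting.} The operator $Q=(1+\Phi)/2=|v\rangle\langle v|$ is a projection of rank one. Take one wire for each vertex of a graph $G=(V,E)$ and close these wires into cycles, which takes the trace over $R^{\otimes V}$. Basis vectors of $R^{\otimes V}$ correspond to subsets $S\subseteq V$ (the wires in state $v$), and $1-Q_iQ_j$ kills the basis vector of $S$ exactly when $i,j\in S$. So $\operatorname{Tr}\prod_{ij\in E}(1-Q_iQ_j)$ is the number of independent sets of $G$; for a single edge it is $4-1=3$. The two blocks together give twice this number.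

\emph{Why a particle is needed.} The available gates are exponentials $e^{\varepsilon Z}$, where $Z$ is built by Lie operations, while we want the associative product of the operators $1-Q_iQ_j$, each applied exactly once. A hopping particle solves both problems. Two consecutive hops $\mathrm{in}\to\mathrm{mid}\to\mathrm{out}$ form a commutator, because the opposite order starts from the empty wire $\mathrm{mid}$ and gives $0$; so commutators multiply the operators that the hops apply. And if a hop $Z$ empties the wire $\mathrm{in}$, then $e^{\varepsilon Z}$ acts as $1+\varepsilon Z$. We send the particle along a line of wires, one hop for each edge of $G$, and annihilate it at the end. Only the term in which every hop took place survives.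

Three things are harder in general. The blocks of $\mathcal K$ differ, so every construction must be uniform in $C$ and the final weights must not cancel. The operator $a^\dagger$ may act nontrivially on other eigenspaces. And if $\dim U_C>1$, the particle has an internal state through which the operators $\Phi_i$ and $\Phi_j$ fail to commute; Section~\ref{sec:proj} repairs this.

\section{Networks and circuits}\label{sec:circuits}

\subsection*{Networks}
A \emph{network} $\mathcal N$ is a finite connected multigraph (loops and parallel edges are allowed, and a loop adds $2$ to the degree) with all degrees in $\{1,2,3\}$, in which each edge is labeled by the symbol $v$ or by an integer. For $C\in\mathcal K$ put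
\[
Z_C(\mathcal N)=\sum_{\sigma:V(\mathcal N)\to C}\ \prod_eX_e\prod_{\deg x=1}\eta_{\sigma(x)}\prod_{\deg x=3}\kappa_{\sigma(x)},
\]
where $X_e$ is the entry, at the colors of the ends of $e$, of $v_Cv_C^{\top}$ if $e$ has label $v$ and of $B_C^k$ if $e$ has label $k$. The $v$-edges have a second role: they filter out the blocks that are not in $\mathcal K$.

\begin{lemma}\label{lem:net}
For networks $\mathcal N$ with at least one $v$-edge, $\sum_{C\in\mathcal K}Z_C(\mathcal N)$ is computable.
\end{lemma}

\begin{proof}
Let $b\ge1$ be the number of $v$-edges, let $k_e$ be the integer labels, and let $g'=\max(2,g)$. For $j\ge g'$ and $i\ge g'+\max_e|k_e|$, let $G_{i,j}$ arise from $\mathcal N$ by replacing each $v$-edge by a path of length $2j$ and each edge labeled $k_e$ by a path of length $2(k_e+i)$. All these paths have even length at least $2g'\ge4$. So $G_{i,j}$ is simple and connected, its degrees lie in $\{1,2,3\}$, and every cycle contains one of the paths and has length at least $2g'\ge g$. It is bipartite: color each vertex by the parity of its position on its path, the vertices of $\mathcal N$ being even.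 Thus $G_{i,j}\in\mathcal G_g$.

Apply \eqref{eq:normal} and sum over the colors of the new vertices. A path of length $2t$ gives the matrix $B^t$. As $\mathcal N$ is connected and $B^t$ is block diagonal, $Z_{A,\omega}(G_{i,j})$ is the sum over \emph{all} blocks $C$ of the expression defining $Z_C(\mathcal N)$, with $X_e$ taken from $B_C^j$ on $v$-edges and from $B_C^{k_e+i}$ on the others. Insert $B_C^t=\sum_\lambda\lambda^tP_{C,\lambda}$, which is valid in every block for $t\ge1$, and expand. A term chooses a block $C$ and an eigenvalue $\lambda_e$ of $B_C$ for each edge. Let $\xi_1$ be the product of the $\lambda_e$ over the $v$-edges and $\xi_2$ the product over the other edges. Then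
\[
Z_{A,\omega}(G_{i,j})=\sum_{\xi_1,\xi_2}\xi_1^{\,j}\,\xi_2^{\,i}\,c_{\xi_1,\xi_2},
\]
where $c_{\xi_1,\xi_2}$ does not depend on $i,j$ and includes the factors $\lambda_e^{k_e}$. By (I1) in $j$, for each fixed $i$, we find $\sum_{\xi_2}\xi_2^{\,i}c_{\rho^b,\xi_2}$, and then (I1) in $i$ gives all $c_{\rho^b,\xi_2}$.

Which terms have $\xi_1=\rho^b$? A block with $\rho_C<\rho$ gives $\xi_1\le\rho_C^b<\rho^b$, as $b\ge1$. A block with $\rho_C>\rho$ has the single eigenvalue $\rho_C$ and gives $\xi_1=\rho_C^b>\rho^b$. For $C\in\mathcal K$ we get $\xi_1=\rho^b$ exactly when all $v$-edges choose $\rho$, that is, carry $P_{C,\rho}=v_Cv_C^{\top}$. Therefore $\sum_{\xi_2}c_{\rho^b,\xi_2}$ is the sum over $C\in\mathcal K$ of the expression with $v_Cv_C^{\top}$ on the $v$-edges and $\sum_\lambda\lambda^{k_e}P_{C,\lambda}=B_C^{k_e}$ on the others. This is $\sum_{C\in\mathcal K}Z_C(\mathcal N)$.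
\end{proof}

The proof explains the choice of $\rho$. For a smaller value, $\rho^b$ could also be a product of several eigenvalues of a block with larger top eigenvalue, and that block would not be filtered out. Blocks of rank one cannot do this.

\subsection*{Circuits}
A \emph{family of arity $l$} is a tuple $Z=(Z_C)_{C\in\mathcal K}$ with $Z_C\in\operatorname{End}(R_C^{\otimes l})$. For example, $B^k$, $M$ and $M^{-1}$ are families of arity one. A \emph{circuit} has $\nu$ wires, each declared \emph{open} or \emph{closed}, and a sequence of \emph{gates}. A gate is a family of arity $l$ together with an $l$-tuple of distinct wires; it acts on $R_C^{\otimes\nu}$ through these tensor factors and as the identity on the others. We indicate wires by subscripts. Let $\Pi_C$ be the product of the gates, the first gate on the right. The number $\mathrm{val}_C$ is obtained from $\Pi_C$ by taking the matrix element between $v_C$ and $v_C$ on each open wire and the trace on each closed wire. Explicitly,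
\[
\mathrm{val}_C=\sum_\phi\big\langle\phi\otimes v_C^{\otimes\mathrm{open}},\ \Pi_C(\phi\otimes v_C^{\otimes\mathrm{open}})\big\rangle,
\]
with $\phi$ running over an orthonormal basis of $R_C^{\otimes\mathrm{closed}}$. The \emph{value} of the circuit is $\mathrm{val}=\sum_{C\in\mathcal K}\mathrm{val}_C$. It is multilinear in the gates. For $k\in\mathbb Z$ let $J_k$ be the family of arity two
\[
J_{k,C}=\sum_\lambda\lambda^k\sum_{u}M_u\otimes M_u ,
\]
where $u$ runs over an orthonormal basis of the $\lambda$-eigenspace of $B_C$.

\begin{lemma}\label{lem:circ}
The value is computable for circuits over the gates $B^k$, $M$, $M^{-1}$, $J_k$ $(k\in\mathbb Z)$.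
\end{lemma}

Networks realize $B^k$ and $J_k$ directly. Three defects must be removed: $M^{-1}$ is not realized, the network of a circuit need not be connected, and vertices of degree one introduce factors $s_C$ that depend on the block (in Section~\ref{sec:example} they are $4/\sqrt6$ and $\sqrt2$).

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=1.15,every node/.style={font=\small}]
\draw (0,1.2)--node[below]{$v$}(1,1.2)--node[below]{$0$}(2,1.2)--node[below]{$3$}(3,1.2)--node[below]{$0$}(4,1.2)--node[below]{$v$}(5,1.2);
\draw (1,1.2)--node[right]{$v$}(1,2);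
\draw (3,1.2)--node[right,pos=0.6]{$k$}(3,0);
\draw (3,0) to[bend left=35] node[above]{$0$} (4.4,0);
\draw (3,0) to[bend right=35] node[below]{$0$} (4.4,0);
\foreach \p in {(1,1.2),(2,1.2),(3,1.2),(4,1.2),(3,0),(4.4,0)} \fill \p circle (1.7pt);
\foreach \p in {(0,1.2),(5,1.2),(1,2)} \filldraw[fill=white] \p circle (1.7pt);
\end{tikzpicture}
\caption{The network of a circuit with an open wire (the horizontal path) and a closed wire (the cycle of length two). The gates are $\hat M=s_CM$ (the pendant $v$-edge) and $B^3$ on the open wire, followed by $J_k$ on both wires (the rung labeled $k$). Hollow vertices have degree one.}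
\label{fig:net}
\end{figure}

\begin{proof}
Put $\hat M_C=s_CM$. Call $B^k$, $\hat M$, $J_k$ and $M\otimes M$ \emph{elementary} gates.

\emph{The network of an elementary circuit} (Figure~\ref{fig:net}). On each wire place vertices $x_1,\dots,x_{n-1}$, one for each gate that touches the wire, in order, and a last vertex $x_n$. Join $x_i$ to $x_{i+1}$ by an edge labeled $k$ if $x_i$ belongs to a gate $B^k$, and labeled $0$ otherwise. On a closed wire add an edge $x_nx_1$ labeled $0$ (a loop if $n=1$). On an open wire attach a new vertex to $x_1$ and a new vertex to $x_n$ by $v$-edges. For a gate $\hat M$, attach a new vertex to its vertex $x_i$ by a $v$-edge (a \emph{pendant}). For a gate $J_k$ or $M\otimes M$, join its two vertices by a \emph{rung} labeled $k$ or $v$. All degrees lie in $\{1,2,3\}$. If the result $\mathcal N$ is connected and the circuit has $z$ open wires, we claim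
\begin{equation}\label{eq:netcirc}
Z_C(\mathcal N)=s_C^{2z}\,\mathrm{val}_C .
\end{equation}
Summing over the color of a vertex of degree one turns its $v$-edge into the vector $v_Cv_C^{\top}\eta=s_Cv_C$. Expand the matrix on each rung as $B_C^k=\sum_\lambda\lambda^k\sum_uuu^{\top}$ or as the single term $v_Cv_C^{\top}$, and fix one term $uu^{\top}$ for each rung. The remaining sum over colors factorizes over the wires. On a wire, $x_i$ contributes a diagonal matrix $\Lambda^{(i)}$, namely $\Lambda_u$ at the end of a rung, $s_C\Lambda_{v_C}$ at a pendant and the identity at a vertex of degree two; the edge $x_ix_{i+1}$ contributes $X^{(i)}\in\{P_C,B_C^k\}$. With $Y=X^{(n-1)}\Lambda^{(n-1)}\cdots X^{(1)}\Lambda^{(1)}$, an open wire gives $s_C^2\langle v_C,Yv_C\rangle$ and a closed wire gives $\operatorname{tr}(YP_C)=\operatorname{tr}(Y|_{R_C})$. Each factor $X^{(i)}\Lambda^{(i)}$ maps $R_C$ to itself and restricts to $M_u$, $\hat M$ or $B_C^k$. Expanding each gate $J_k$ into its terms $\lambda^kM_u\otimes M_u$ factorizes $\mathrm{val}_C$ into the same products, which proves \eqref{eq:netcirc}. By Lemma~\ref{lem:net}, $\sum_Cs_C^{2z}\mathrm{val}_C$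 is computable if $\mathcal N$ is connected and has a $v$-edge.

\emph{Adding $\hat M^{-1}$.} Consider a circuit over elementary gates and $\hat M^{-1}$ whose elementary gates alone give a connected network with a $v$-edge. Replace every gate $\hat M^{-1}$ by $t$ gates $\hat M$, for $t=1,2,\dots$. The network stays connected. Insert the spectral decomposition of the positive definite operator $\hat M_C$ at each replaced gate. Then $\sum_Cs_C^{2z}\mathrm{val}_C=\sum_\xi c_\xi\,\xi^t$, where $\xi>0$ is the product of the eigenvalues chosen at the replaced gates. We find the $c_\xi$ by (I1). The original circuit corresponds to $t=-1$, so its sum $\sum_Cs_C^{2z}\mathrm{val}_C$ equals $\sum_\xi c_\xi\,\xi^{-1}$.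

\emph{Connecting the wires and removing $s_C$.} Let $\mathcal C$ be a circuit as in the lemma, with $z$ open wires. We may assume $\nu\ge2$, since an additional open wire without gates contributes $\langle v_C,v_C\rangle=1$. Replace $M^{\pm1}$ by $\hat M^{\pm1}$ to get $\hat{\mathcal C}$. Then $\mathrm{val}_C(\mathcal C)=s_C^{e}\,\mathrm{val}_C(\hat{\mathcal C})$, where $e$ is the number of gates $M^{-1}$ minus the number of gates $M$. For $t\ge1$ and each wire $i=2,\dots,\nu$, prepend $t$ copies of the following group: $M\otimes M$ on the wires $(1,i)$, then $\hat M^{-1}$ on both. Each group acts as the scalar $s_C^{-2}$, and its $v$-rung joins wire $i$ to wire $1$. By the previous step we can compute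
\[
\sum_{C\in\mathcal K}\big(s_C^{-2(\nu-1)}\big)^{t}\,s_C^{2z}\,\mathrm{val}_C(\hat{\mathcal C})\qquad(t\ge1).
\]
Distinct positive numbers $s_C$ give distinct $s_C^{-2(\nu-1)}$, since $\nu\ge2$. So (I1) yields, for each value $s$, the sum of $s^{2z}\mathrm{val}_C(\hat{\mathcal C})$ over the blocks with $s_C=s$. Multiply by $s^{e-2z}$ and add over $s$.
\end{proof}

\section{Formal exponentials}\label{sec:exp}

The gate $J_k$ mixes all eigenvalues, and a sum of operators cannot be split inside a circuit of unbounded size: different gates would make different choices, and products of eigenvalues do not record which gate chose what. The remedy is to work infinitesimally. After normalization $J_k$ is the identity plus a perturbation whose largest term comes from $\mu$, and leading terms behave well under products.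

For $u\in R_C$ put $L_u=M^{-1}M_u$, so that $L_u^{\top}=M_uM^{-1}$. For $\lambda\in\mathcal S$ define the families
\[
K^{(1)}_\lambda=\sum_uL_u\otimes L_u,\qquad K^{(2)}_\lambda=\sum_uL_u\otimes L_u^{\top},\qquad K^{(3)}_\lambda=\sum_uL_u^{\top}\otimes L_u^{\top},
\]
with $u$ running over an orthonormal basis of the $\lambda$-eigenspace of $B_C$ (the sum is empty if $\lambda$ is not an eigenvalue of $B_C$). Write $K^{(l)}=K^{(l)}_\mu$.

\begin{definition}\label{def:adm}
Let $\mathcal Z$ be a finite set of families. A \emph{$\mathcal Z$-circuit} in formal variables $\varepsilon_1,\dots,\varepsilon_p$ is a circuit with gates $B^k$ $(k\in\mathbb Z)$ and $e^{\varepsilon_jZ}=\sum_n\varepsilon_j^nZ^n/n!$ $(Z\in\mathcal Z$, $1\le j\le p)$. Its value lies in $F[[\varepsilon_1,\dots,\varepsilon_p]]$. The set $\mathcal Z$ is \emph{admissible} if for every fixed $p$ the following is computable: given a $\mathcal Z$-circuit in $p$ variables and an integer $d$, all coefficients of total degree at most $d$ of its value.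
\end{definition}

Subsets of admissible sets are admissible. A substitution that replaces each variable by a scalar multiple of another variable preserves degrees, so it can be carried out on the polynomially many coefficients of degree at most $d$. This gives two rules.
\begin{itemize}
\item[(R1)] To prove that $\mathcal Z$ is admissible, it suffices to treat circuits in which each variable occurs with only one $Z\in\mathcal Z$: use new variables $\varepsilon_{j,Z}$ and substitute $\varepsilon_j$ for them at the end.
\item[(R2)] If $\mathcal Z$ is admissible, gates $e^{c\varepsilon_jZ}$ with $c$ in a fixed finite subset of $F$ may also be used: use new variables $\varepsilon_{j,c}$ and substitute $c\varepsilon_j$ for them.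
\end{itemize}
In both cases the number of variables stays bounded.

\begin{lemma}\label{lem:K}
The set $\{K^{(1)},K^{(2)},K^{(3)}\}$ is admissible.
\end{lemma}

\begin{proof}
Let
\begin{gather*}
\tilde J^{(1)}_k=\rho^{-k}(M^{-1}\otimes M^{-1})J_k,\qquad \tilde J^{(2)}_k=\rho^{-k}(M^{-1}\otimes1)J_k(1\otimes M^{-1}),\\
\tilde J^{(3)}_k=\rho^{-k}J_k(M^{-1}\otimes M^{-1}).
\end{gather*}
Since $\rho$ is simple, the term of $J_k$ for $\lambda=\rho$ is $\rho^kM\otimes M$. Hence $\tilde J^{(l)}_k=1+Y^{(l)}_k$ with $Y^{(l)}_k=\sum_{\lambda\neq\rho}(\lambda/\rho)^kK^{(l)}_\lambda$, where $0<\lambda/\rho\le q$, with equality only for $\lambda=\mu$.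

Take a circuit in $p$ variables whose $i$-th exponential gate is $e^{\varepsilon_{s(i)}K^{(l(i))}}$. We compute the homogeneous part of degree $d$ of its value; this is then done for each degree up to the required one. For $t\in\{0,\dots,d\}^p$ and $k\ge1$, replace the $i$-th exponential gate by $(\tilde J^{(l(i))}_k)^{t_{s(i)}}$. The value $V(t,k)$ of the new circuit is computable by Lemma~\ref{lem:circ}, because the scalar $\rho^{-k}$ is the same in all blocks. Expand $(1+Y)^{n}=\sum_{j\ge0}\binom njY^j$ at each replaced gate, and expand $Y^j$ into products $K_{\lambda_1}\cdots K_{\lambda_j}$. A term takes $j_i\ge0$ factors $K_\lambda$ at the $i$-th gate. It equals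
\[
\xi^k\prod_i\binom{t_{s(i)}}{j_i}\cdot\big(\text{a number independent of $t$ and $k$}\big),
\]
where $\xi$ is the product of all ratios $\lambda/\rho$ that occur. So $V(t,k)=\sum_\xi\xi^kV_\xi(t)$, and (I1) in $k$ gives $V_{q^d}(t)$ for all $t\in\{0,\dots,d\}^p$.

Every term has $\xi\le q^{\sum_ij_i}$. So $\xi=q^d$ forces $\sum_ij_i\le d$, and if $\sum_ij_i=d$, then $\xi=q^d$ holds exactly when all factors are $K_\mu$. Since $\binom nj$ is a polynomial in $n$ with leading term $n^j/j!$, the function $V_{q^d}(t)$ is a polynomial of degree at most $d$ whose homogeneous part of degree $d$ is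
\[
\sum_{\sum_ij_i=d}\ \prod_i\frac{t_{s(i)}^{\,j_i}}{j_i!}\cdot\mathrm{val}\big(\text{circuit with $(K^{(l(i))})^{j_i}$ as $i$-th exponential gate}\big).
\]
This is the part of degree $d$ of the wanted power series, with $t_s$ in place of $\varepsilon_s$. Its coefficients are found by (I2).
\end{proof}

A family on a set of wires may be \emph{padded}, that is, regarded as a family on more wires that acts as the identity on the new ones, and its wires may be permuted. For a family $Z$, one of its wires $w$ and $\theta>0$ let
\[
Z^{(w;\theta)}_C=\sum_{\lambda/\lambda'=\theta}(P_{C,\lambda})_w\,Z_C\,(P_{C,\lambda'})_w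
\]
be the part of $Z$ that multiplies the $B$-eigenvalue on the wire $w$ by $\theta$.

\begin{lemma}\label{lem:closure}
If $\mathcal Z$ is admissible, so is $\mathcal Z\cup\{Z'\}$ in each of the following cases, where $Z,Z_1,\dots,Z_n\in\mathcal Z$ and families that are combined have equal arity.
\begin{itemize}
\item[(a)] $Z'$ arises from $Z$ by padding and permuting wires.
\item[(b)] $Z'=(B^k)_wZ(B^{-k})_w$ for a wire $w$ and a fixed $k\in\mathbb Z$.
\item[(c)] $Z'=c_1Z_1+\dots+c_nZ_n$ with $c_1,\dots,c_n\in F$.
\item[(d)] $Z'=[Z_1,Z_2]=Z_1Z_2-Z_2Z_1$.
\item[(e)] $Z'=Z^{(w;\theta)}$.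
\end{itemize}
\end{lemma}

\begin{proof}
(a) The gate $e^{\varepsilon Z'}$ is the gate $e^{\varepsilon Z}$ applied to a sub-tuple of the wires.

(b) $e^{\varepsilon Z'}=(B^k)_w\,e^{\varepsilon Z}\,(B^{-k})_w$.

(c), (d) Let $W(\zeta)=e^{c_1\zeta Z_1}\cdots e^{c_n\zeta Z_n}$ and $\beta=1$ in case (c), and let $W(\zeta)=e^{\zeta Z_1}e^{\zeta Z_2}e^{-\zeta Z_1}e^{-\zeta Z_2}$ and $\beta=2$ in case (d). In both cases
\[
W(\zeta)=1+Y,\qquad Y=\zeta^\beta Z'+O(\zeta^{\beta+1}).
\]
For (d), the linear terms cancel and the coefficient of $\zeta^2$ is
\[
(Z_1^2+Z_2^2)+(Z_1Z_2-Z_1^2-Z_1Z_2-Z_2Z_1-Z_2^2+Z_1Z_2)=[Z_1,Z_2],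
\]
where the first bracket collects the squares and the second the products of two different factors. From $W^k=\sum_j\binom kjY^j$ and $Y^j=\zeta^{\beta j}Z'^j+O(\zeta^{\beta j+1})$ we see that the coefficient of $\zeta^f$ in $W^k$ is a polynomial in $k$ of degree at most $\lfloor f/\beta\rfloor$, and that for $f=\beta j$ its coefficient of $k^j$ is $Z'^j/j!$, the coefficient of $\zeta^j$ in $e^{\zeta Z'}$.

Take a $(\mathcal Z\cup\{Z'\})$-circuit. By (R1) the gates with $Z'$ use variables $\zeta_1,\zeta_2,\dots$ that no other gate uses. Suppose we want the coefficient of $\prod_j\zeta_j^{e_j}\cdot\mathfrak m$, where $\mathfrak m$ is a monomial in the other variables, and put $e=\sum_je_j$. For $k=0,\dots,e$ replace each gate $e^{\zeta_jZ'}$ by $W(\zeta_j)^k$, and let $\gamma(k)$ be the coefficient of $\prod_j\zeta_j^{\beta e_j}\cdot\mathfrak m$ in the value. It is computable by (R2). By multilinearity, $\gamma(k)$ is a sum over the ways of distributing, for each $j$, the exponent $\beta e_j$ as parts $f_i$ over the replaced gates $i$ that use $\zeta_j$. The summand is a polynomial in $k$ of degree at most $\sum_i\lfloor f_i/\beta\rfloor\le e$,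 and this bound is smaller than $e$ unless $\beta$ divides every $f_i$. So the coefficient of $k^e$ in $\gamma$ is the sum, over all distributions $f_i=\beta j_i$, of the values with $Z'^{j_i}/j_i!$ at gate $i$. This is the wanted coefficient, and (I2) finds it.

(e) Let $\Theta$ be the finite set of ratios $\lambda/\lambda'$ with $\lambda,\lambda'\in\mathcal S$. If $\theta\notin\Theta$, then $Z'=0$ is covered by (c). For all $k$ we have $(B^k)_wZ(B^{-k})_w=\sum_{\theta\in\Theta}\theta^kZ^{(w;\theta)}$. Taking $k=0,\dots,|\Theta|-1$ and inverting the Vandermonde matrix $(\theta^k)$ writes $Z^{(w;\theta)}$ as a linear combination of these conjugates, with coefficients that do not depend on $C$. Apply (b) and (c).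
\end{proof}

Let $\mathcal A$ be the set of all families obtained from $K^{(1)},K^{(2)},K^{(3)}$ by finitely many operations (a)--(e). Adding the intermediate families one at a time, Lemmas~\ref{lem:K} and~\ref{lem:closure} give the following statement.

\begin{corollary}\label{cor:A}
Every finite subset of $\mathcal A$ is admissible.
\end{corollary}

\section{A particle that carries operators}\label{sec:carriers}

From now on, sums $\sum_u$ and $\sum_x$ run over a fixed orthonormal basis of $U_C$.

\subsection*{Creation and annihilation}
For $u\in U_C$ define on $R_C$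
\[
a_u^\dagger=\sum_{\lambda/\lambda'=q}P_{C,\lambda}L_uP_{C,\lambda'},\qquad a_u=(a_u^\dagger)^{\top}=\sum_{\lambda/\lambda'=q}P_{C,\lambda'}L_u^{\top}P_{C,\lambda}.
\]
So $a_u^\dagger$ is the part of $L_u$ that multiplies the $B$-eigenvalue by $q$, and $a_u$ is the part of $L_u^{\top}$ that multiplies it by $1/q$. We know little about these operators on general eigenspaces, and we need only their action on $v$ and on $U_C$.

\begin{lemma}\label{lem:a}
For $u,x\in U_C$ and $v=v_C$ we have $a_u^\dagger v=u$, $a_uv=0$ and $a_ux=\langle u,x\rangle v$. The families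
\[
T=\sum_ua_u^\dagger\otimes a_u,\qquad K^+=\sum_ua_u^\dagger\otimes a_u^\dagger,\qquad K^-=\sum_ua_u\otimes a_u
\]
belong to $\mathcal A$.
\end{lemma}

\begin{proof}
By \eqref{eq:trilinear}, $M_uv=M_vu=Mu$, so $L_uv=u$. As $q\rho=\mu$, we get $a_u^\dagger v=P_{C,\mu}L_uv=u$. The operator $a_u$ maps the $\lambda$-eigenspace into the $(\lambda/q)$-eigenspace, which is $0$ if $\lambda/q$ is not an eigenvalue. Since $\rho/q>\rho$, we have $a_uv=0$. The vector $a_ux$ lies in the eigenspace of $\mu/q=\rho$, which is spanned by $v$, and $\langle v,a_ux\rangle=\langle a_u^\dagger v,x\rangle=\langle u,x\rangle$. Finally, $T$, $K^+$ and $K^-$ arise by applying Lemma~\ref{lem:closure}(e) to both wires of $K^{(2)}$ with ratios $q$ and $1/q$, of $K^{(1)}$ with ratios $q$ and $q$, and of $K^{(3)}$ with ratios $1/q$ and $1/q$.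
\end{proof}

As in Section~\ref{sec:example}, a wire in state $v$ is empty, and a wire in a state $x\in U_C$ holds a particle with internal state $x$. Then $K^+$ creates a pair of particles, $K^-$ annihilates a pair and $T$ moves a particle.

\subsection*{Carriers}
Let $\mathcal M$ be a finite set of wires, called \emph{memory} wires, and let $c=(c_C)_{C\in\mathcal K}$ with $c_C\in\operatorname{End}(U_C\otimes R_C^{\otimes\mathcal M})$. For $y\in U_C\otimes R_C^{\otimes\mathcal M}$ and a wire $w\notin\mathcal M$, write $y_{w,\mathcal M}$ for $y$ with its factor $U_C\subseteq R_C$ placed on $w$.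

\begin{definition}\label{def:carrier}
A \emph{carrier} of $c$ is a family $\mathcal T\in\mathcal A$ on a wire $\mathrm{in}$, a wire $\mathrm{out}$, the wires $\mathcal M$ and a finite set $\mathcal D$ of \emph{dummy} wires, all distinct, such that for every $C\in\mathcal K$, with $v=v_C$:
\begin{itemize}
\item[(C1)] $\mathcal T(v_{\mathrm{in}}\otimes\psi)=0$ for every vector $\psi$ on the other wires;
\item[(C2)] $\mathcal T(y_{\mathrm{in},\mathcal M}\otimes v_{\mathrm{out}}\otimes v^{\otimes\mathcal D})=(cy)_{\mathrm{out},\mathcal M}\otimes v_{\mathrm{in}}\otimes v^{\otimes\mathcal D}$ for all $y\in U_C\otimes R_C^{\otimes\mathcal M}$.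
\end{itemize}
\end{definition}

A carrier moves the particle from $\mathrm{in}$ to $\mathrm{out}$ and applies $c$ to its internal state and to the memory. The operator to be carried is
\[
\Phi=\sum_{u,x}|u\rangle\langle x|\otimes[a_u,a_x^\dagger]\ \in\operatorname{End}(U_C\otimes R_C),
\]
and $\Phi_j$ denotes $\Phi$ acting on $U_C$ and on the memory wire $j$.

\begin{lemma}\label{lem:carrier}
Let $\mathcal M$ be a fixed finite set. Every noncommutative polynomial over $F$ in the $\Phi_j$, $j\in\mathcal M$, the same polynomial for all $C$, has a carrier.
\end{lemma}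

\begin{proof}
Padding a carrier of $c$ by further memory wires gives a carrier of $c\otimes1$, and padding by further dummy wires gives a carrier of $c$. So it suffices to show that $1$ and $\Phi_j$ have carriers and that carriers exist for linear combinations and products.

\emph{The identity.} $T_{\mathrm{out},\mathrm{in}}=\sum_ua^\dagger_{u,\mathrm{out}}a_{u,\mathrm{in}}$ satisfies (C1) because $a_uv=0$. It maps $z_{\mathrm{in}}\otimes v_{\mathrm{out}}$ to $\sum_u\langle u,z\rangle\,u_{\mathrm{out}}\otimes v_{\mathrm{in}}=z_{\mathrm{out}}\otimes v_{\mathrm{in}}$ for $z\in U_C$.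

\emph{The operator $\Phi_j$.} Operators on different wires commute, so
\begin{align*}
[T_{\mathrm{out},j},T_{j,\mathrm{in}}]&=\sum_{u,x}\big(a^\dagger_{u,\mathrm{out}}\,a_{u,j}\,a^\dagger_{x,j}\,a_{x,\mathrm{in}}-a^\dagger_{x,j}\,a_{x,\mathrm{in}}\,a^\dagger_{u,\mathrm{out}}\,a_{u,j}\big)\\
&=\sum_{u,x}a^\dagger_{u,\mathrm{out}}\,[a_u,a_x^\dagger]_j\,a_{x,\mathrm{in}} .
\end{align*}
This satisfies (C1). It maps $z_{\mathrm{in}}\otimes\phi_j\otimes v_{\mathrm{out}}$ to $\sum_{u,x}\langle x,z\rangle\,u_{\mathrm{out}}\otimes([a_u,a_x^\dagger]\phi)_j\otimes v_{\mathrm{in}}$, which is $(\Phi(z\otimes\phi))_{\mathrm{out},j}\otimes v_{\mathrm{in}}$.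

\emph{Linear combinations.} Pad the carriers to common wires and combine them. Both conditions are linear in $(\mathcal T,c)$.

\emph{Products.} Let $\mathrm{mid}$ be a new wire. Let $\mathcal T_2$ carry $c_2$ from $\mathrm{in}$ to $\mathrm{mid}$ with dummies $\mathcal D_2$, and let $\mathcal T_1$ carry $c_1$ from $\mathrm{mid}$ to $\mathrm{out}$ with dummies $\mathcal D_1$ disjoint from $\mathcal D_2$. We show that $[\mathcal T_1,\mathcal T_2]\in\mathcal A$ carries $c_1c_2$ with dummies $\mathcal D=\mathcal D_1\cup\mathcal D_2\cup\{\mathrm{mid}\}$. For (C1), a vector $v_{\mathrm{in}}\otimes\psi$ is killed by $\mathcal T_2$, and $\mathcal T_1$ does not act on $\mathrm{in}$, so $\mathcal T_1(v_{\mathrm{in}}\otimes\psi)$ is killed by $\mathcal T_2$ as well. For (C2), take $y_{\mathrm{in},\mathcal M}$ with $v$ on all other wires. It is killed by $\mathcal T_1$ because $\mathrm{mid}$ is empty, so $\mathcal T_2\mathcal T_1$ gives $0$. The family $\mathcal T_2$ maps it to $(c_2y)_{\mathrm{mid},\mathcal M}$ with $v$ elsewhere, and $\mathcal T_1$ maps this to $(c_1c_2y)_{\mathrm{out},\mathcal M}$ with $v$ elsewhere.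
\end{proof}

Three properties of $\Phi$ are all that the rest of the proof uses. Let $U_C\ne0$.
\begin{itemize}
\item[(P1)] $\Phi$ is symmetric, because $[a_u,a_x^\dagger]^{\top}=a_xa_u^\dagger-a_u^\dagger a_x=[a_x,a_u^\dagger]$ and $(|u\rangle\langle x|)^{\top}=|x\rangle\langle u|$.
\item[(P2)] $\Phi(z\otimes v)=z\otimes v$ for $z\in U_C$, because $[a_u,a_x^\dagger]v=a_ux-0=\langle u,x\rangle v$.
\item[(P3)] The partial trace $\sum_{u,x}\operatorname{tr}([a_u,a_x^\dagger])\,|u\rangle\langle x|$ of $\Phi$ over $R_C$ is $0$, because commutators have trace $0$.
\end{itemize}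
By (P2), $1$ is an eigenvalue of $\Phi$, and by (P3) it is not the only one. If $\dim U_C=1$, the projection onto the $1$-eigenspace of $\Phi$ is therefore a projection on $R_C$ other than $0$ and $1$, and its copies on different wires commute. This is the situation of Section~\ref{sec:example}.

\section{Commuting projections}\label{sec:proj}

\begin{example}\label{ex:K3}
Let $H$ be the loopless triangle and $\omega\equiv1$. Then $B$ is the all-ones matrix plus the identity, $R=\mathbb R^3$, $\rho=4$, $\mu=1$, and $U=v^\perp$ has dimension $2$. As $q\mu=1/4$ is not an eigenvalue, $a_u^\dagger$ vanishes on $U$, so $a_u^\dagger=|u\rangle\langle v|$ and $[a_u,a_x^\dagger]=\langle u,x\rangle|v\rangle\langle v|-|x\rangle\langle u|$. Thus $\Phi$ is the identity on $U\otimes v$ and minus the swap $y\otimes z\mapsto z\otimes y$ on $U\otimes U$. On $U\otimes U\otimes U$, the operators $-\Phi_1$ and $-\Phi_2$ are two different transpositions of tensor factors, and they do not commute.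
\end{example}

The operators $\Phi_i$ and $\Phi_j$ interact only through $U_C$. We replace the coefficients of $\Phi$ on the $U_C$ side by their projections to the center of the algebra that they generate. The projection has to be realized in circuits, where the available operations are polynomials in the $\Phi_j$ and traces over closed wires. A traced double commutator with $\Phi$ is such an operation, and its kernel is the commutant.

Fix $C\in\mathcal K$ with $U_C\neq0$, and write $U,R,r,v$ for $U_C,R_C,r_C,v_C$. For a wire $h$, the \emph{normalized partial trace} $\tau_h$ is the linear map with $\tau_h(Y\otimes Y'_h)=\frac1r\operatorname{tr}(Y')\,Y$, and $\tau_{\mathcal H}$ is the composition of the $\tau_h$, $h\in\mathcal H$. We regard $\tau_h(Y)$ as an operator that acts trivially on $h$. Checking on pure tensors gives $\tau_h(Y'YY'')=Y'\tau_h(Y)Y''$ if $Y'$ and $Y''$ act trivially on $h$; in particular $\tau_h(Y')=Y'$. Consequently, if $Y_1$ acts trivially on $\mathcal H_2$, $Y_2$ acts trivially on $\mathcal H_1$, and $\mathcal H_1\cap\mathcal H_2=\emptyset$, then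
\begin{equation}\label{eq:tau}
\tau_{\mathcal H_1\cup\mathcal H_2}(Y_1Y_2)=\tau_{\mathcal H_2}\big(\tau_{\mathcal H_1}(Y_1)\,Y_2\big)=\tau_{\mathcal H_1}(Y_1)\,\tau_{\mathcal H_2}(Y_2).
\end{equation}

\subsection*{Projecting to the center}
Write $\Phi=\sum_kb_k\otimes Y_k$ with $(Y_k)$ a basis of $\operatorname{End}(R)$, and let $\mathfrak B\subseteq\operatorname{End}(U)$ be the algebra generated by the $b_k$. By (P1), $\sum_kb_k^{\top}\otimes Y_k^{\top}=\sum_kb_k\otimes Y_k$; since $(Y_k^{\top})$ is also a basis, each $b_k^{\top}$ is a linear combination of the $b_l$. So $\mathfrak B$ is closed under transposition, and so are its commutant $\mathfrak B'=\{b:[b,b_k]=0\text{ for all }k\}$ and $\mathfrak Z=\mathfrak B\cap\mathfrak B'$. The algebra $\mathfrak Z$ is commutative. By (P2), for all $y\in R$,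
\begin{equation}\label{eq:unit}
\sum_k\langle y,Y_kv\rangle\,b_k=\langle y,v\rangle\,1 ,
\end{equation}
and $y=v$ shows $1\in\mathfrak B$. Write $\operatorname{ad}_\Phi(Y)=[\Phi,Y]$ and define, with $\tau$ the normalized partial trace over $R$,
\[
\mathcal L(b)=\tau\big(\operatorname{ad}_\Phi^2(b\otimes1)\big)=\sum_{k,l}\frac{\operatorname{tr}(Y_kY_l)}r\,\big(b_kb_lb-2b_kbb_l+bb_kb_l\big),\qquad b\in\operatorname{End}(U).
\]

\begin{lemma}\label{lem:L}
With respect to the inner product $\langle Y,Z\rangle=\operatorname{tr}(Y^{\top}Z)$, the map $\mathcal L$ is symmetric and positive semidefinite with kernel $\mathfrak B'$. Moreover $\mathcal L(\mathfrak B)\subseteq\mathfrak B$ and $\mathcal L(b^{\top})=\mathcal L(b)^{\top}$.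
\end{lemma}

\begin{proof}
As $\Phi^{\top}=\Phi$, we have $\operatorname{tr}(Y^{\top}\Phi Z)=\langle\Phi Y,Z\rangle$ and $\operatorname{tr}(Y^{\top}Z\Phi)=\langle Y\Phi,Z\rangle$, so $\operatorname{ad}_\Phi$ is self-adjoint. Therefore
\[
\langle b',\mathcal L(b)\rangle=\tfrac1r\big\langle b'\otimes1,\operatorname{ad}_\Phi^2(b\otimes1)\big\rangle=\tfrac1r\big\langle[\Phi,b'\otimes1],[\Phi,b\otimes1]\big\rangle .
\]
So $\mathcal L$ is symmetric and positive semidefinite, and $\mathcal L(b)=0$ if and only if $[\Phi,b\otimes1]=\sum_k[b_k,b]\otimes Y_k$ vanishes, that is, $b\in\mathfrak B'$. The explicit formula gives $\mathcal L(\mathfrak B)\subseteq\mathfrak B$. Finally, transposing $\Phi^2Y-2\Phi Y\Phi+Y\Phi^2$ replaces $Y$ by $Y^{\top}$, and $\tau$ commutes with transposition.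
\end{proof}

Choose one polynomial $\pi\in F[t]$ with $\pi(0)=1$ that vanishes at all nonzero eigenvalues of the maps $\mathcal L=\mathcal L_C$, for all $C\in\mathcal K$ with $U_C\ne0$. By the spectral theorem, $\mathcal E=\pi(\mathcal L)$ is the orthogonal projection onto $\mathfrak B'$. It satisfies $\mathcal E(1)=1$, and by Lemma~\ref{lem:L} it commutes with transposition and maps $\mathfrak B$ into $\mathfrak B\cap\mathfrak B'=\mathfrak Z$. Put
\[
\bar\Phi=(\mathcal E\otimes\mathrm{id})(\Phi)=\sum_k\mathcal E(b_k)\otimes Y_k .
\]
It is symmetric, since $\bar\Phi^{\top}=(\mathcal E\otimes\mathrm{id})(\Phi^{\top})$. On $U\otimes R^{\otimes n}$, let $\bar\Phi_i$ act on $U$ and the $i$-th wire. For $i\ne j$,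
\[
[\bar\Phi_i,\bar\Phi_j]=\sum_{k,l}[\mathcal E(b_k),\mathcal E(b_l)]\otimes(Y_k)_i(Y_l)_j=0 .
\]
Choose one polynomial $\chi\in F[t]$ with $\chi(1)=1$ that vanishes at all eigenvalues other than $1$ of the operators $\bar\Phi=\bar\Phi_C$, for all $C$ with $U_C\neq0$. Then $Q_i=\chi(\bar\Phi_i)$ is the orthogonal projection onto the $1$-eigenspace of $\bar\Phi_i$, and $Q_1,\dots,Q_n$ commute. The next lemma shows that (P2) and (P3) survive the averaging, so that every pattern of values of the $Q_i$ occurs.

\begin{lemma}\label{lem:Q}
There are a nonempty finite set $\Gamma_C$ and integers $m_\gamma\ge1$ and $1\le d_\gamma\le r-1$ $(\gamma\in\Gamma_C)$ such that for all $n$ and all $S\subseteq\{1,\dots,n\}$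
\[
\operatorname{Tr}_{U\otimes R^{\otimes n}}\Big(\prod_{i\in S}Q_i\prod_{i\notin S}(1-Q_i)\Big)=\sum_{\gamma\in\Gamma_C}m_\gamma\,d_\gamma^{\,|S|}(r-d_\gamma)^{n-|S|}.
\]
\end{lemma}

\begin{proof}
Each $z\in\mathfrak Z$ commutes with $z^{\top}\in\mathfrak Z$, so $\mathfrak Z$ consists of commuting normal matrices. Commuting normal matrices are simultaneously unitarily diagonalizable over $\mathbb C$. Hence $U\otimes\mathbb C=\bigoplus_{\gamma\in\Gamma_C}U_\gamma$ orthogonally, with $U_\gamma\ne0$, where each $z\in\mathfrak Z$ acts on $U_\gamma$ by a scalar $\gamma(z)\in\mathbb C$. The map $\gamma$ is $\mathbb R$-linear and $\gamma(1)=1$. Put $m_\gamma=\dim U_\gamma$ and $R^{\mathbb C}=R\otimes\mathbb C$. On $U_\gamma\otimes(R^{\mathbb C})^{\otimes n}$, the operator $\bar\Phi_i$ acts as $\phi_\gamma=\sum_k\gamma(\mathcal E(b_k))Y_k$ on the $i$-th wire. The operator $\phi_\gamma$ is Hermitian, because it is the restriction of the real symmetric operator $\bar\Phi$ to the invariant subspace $\xi\otimes R^{\mathbb C}$, for a unit vector $\xi\in U_\gamma$. Applying $\gamma\circ\mathcal E$ to \eqref{eq:unit} shows that $\phi_\gamma v$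 and $v$ have the same coordinates in an orthonormal basis of $R$, so $\phi_\gamma v=v$. By (P3), $\operatorname{tr}\phi_\gamma=\gamma\big(\mathcal E(\sum_k\operatorname{tr}(Y_k)b_k)\big)=0$. So the multiplicity $d_\gamma$ of the eigenvalue $1$ of $\phi_\gamma$ is at least $1$, and it is not $r$, as then $\operatorname{tr}\phi_\gamma=r\ne0$. On $U_\gamma\otimes(R^{\mathbb C})^{\otimes n}$, $Q_i$ is the projection $\chi(\phi_\gamma)$ of rank $d_\gamma$ on the $i$-th wire. The trace of a tensor product is the product of the traces, and complexification does not change the trace.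
\end{proof}

\begin{example}
We continue Example~\ref{ex:K3}. Here $\Phi^2=1$, and $\Phi(b\otimes1)\Phi$ is $b\otimes1$ on $U\otimes v$ and $1\otimes b$ on $U\otimes U$, so its normalized partial trace is $\frac13(b+\operatorname{tr}(b)1)$. Hence $\mathcal L(b)=\frac43b-\frac23\operatorname{tr}(b)1$. We may take $\pi(t)=1-\frac34t$, and then $\mathcal E(b)=\frac12\operatorname{tr}(b)1$. This gives $\bar\Phi=1\otimes(|v\rangle\langle v|-\frac12P_U)$ with $P_U$ the projection onto $U$, then $\chi(t)=\frac13(2t+1)$ and $Q=1\otimes|v\rangle\langle v|$. There is one $\gamma$, with $m_\gamma=2$ and $d_\gamma=1$.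
\end{example}

\subsection*{The projections as traced polynomials}
It remains to express $Q_i$ through the operators that have carriers, with the help of additional \emph{helper} wires.

\begin{lemma}\label{lem:lift}
There are an integer $h_0\ge0$ and a noncommutative polynomial over $F$ in $1+h_0$ variables, both independent of $C$, with the following property. If $\mathcal H$ is a set of $h_0$ wires, $i\notin\mathcal H$, and $\widehat Q_{i,\mathcal H}$ is the value of the polynomial at $\Phi_i$ and $\Phi_h$ $(h\in\mathcal H)$, then $\tau_{\mathcal H}(\widehat Q_{i,\mathcal H})=Q_i$.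
\end{lemma}

\begin{proof}
Let $c\in\operatorname{End}(U\otimes R^{\otimes\mathcal M})$ and $h\notin\mathcal M$. Then $(\mathcal L\otimes\mathrm{id})(c)=\tau_h(\operatorname{ad}_{\Phi_h}^2c)$: for $c=b\otimes Y$ this holds because $Y$ acts on $\mathcal M$ only and so commutes with $\Phi_h$, and both sides are linear in $c$. Let $\pi=\sum_{j\le e}\pi_jt^j$, take distinct helpers $\mathcal H'=\{h_1,\dots,h_e\}$, and put
\[
\widehat\Phi_{i,\mathcal H'}=\sum_{j=0}^e\pi_j\operatorname{ad}^2_{\Phi_{h_j}}\cdots\operatorname{ad}^2_{\Phi_{h_1}}(\Phi_i).
\]
The map $\tau_{h_s}$ commutes with $\operatorname{ad}_{\Phi_{h_t}}$ for $t\neq s$, and it fixes operators that do not act on $h_s$. So $\tau_{\mathcal H'}$ maps the $j$-th summand to $\pi_j(\mathcal L^j\otimes\mathrm{id})(\Phi_i)$, and $\tau_{\mathcal H'}(\widehat\Phi_{i,\mathcal H'})=\bar\Phi_i$. Let $\chi=\sum_{j\le e'}\chi_jt^j$, let $\mathcal H$ be the disjoint union of sets $\mathcal H_1,\dots,\mathcal H_{e'}$ of size $e$, and put $\widehat Q_{i,\mathcal H}=\sum_j\chi_j\,\widehat\Phi_{i,\mathcal H_1}\cdots\widehat\Phi_{i,\mathcal H_j}$ and $h_0=ee'$. By \eqref{eq:tau},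 $\tau_{\mathcal H}(\widehat Q_{i,\mathcal H})=\sum_j\chi_j\bar\Phi_i^{\,j}=Q_i$.
\end{proof}

\section{The reduction from independent sets}\label{sec:reduction}

By Lemma~\ref{lem:carrier} there are carriers
\[
\mathcal T^0\ \text{of}\ 1-\widehat Q_{i,\mathcal H},\qquad\mathcal T^1\ \text{of}\ \widehat Q_{i,\mathcal H},\qquad\mathcal T^{\mathrm E}\ \text{of}\ 1-\widehat Q_{i,\mathcal H}\widehat Q_{j,\mathcal H'},
\]
with memory wires $\{i\}\cup\mathcal H$ for the first two and $\{i,j\}\cup\mathcal H\cup\mathcal H'$, $\mathcal H\cap\mathcal H'=\emptyset$, for the third. These are three fixed families. By Lemma~\ref{lem:a} and Corollary~\ref{cor:A}, the set $\{K^+,K^-,\mathcal T^0,\mathcal T^1,\mathcal T^{\mathrm E}\}$ is admissible.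

Let $G=(V,E)$ be a simple graph with $V=\{1,\dots,n\}$, $n\ge1$, and let $i_k$ be the number of its independent sets of size $k$. By Lemma~\ref{lem:Q}, a set $S\subseteq V$ will be counted with a weight that depends on $|S|$, so the circuit records $|S|$ in the exponent of a variable. The particle's internal state also has to be traced out; for this it is created together with a partner that waits on a wire $\bar w$.

\subsection*{The circuit}
Let $N=n+|E|$. There is one \emph{step} $t\in\{1,\dots,N\}$ for each vertex and each edge of $G$, in any order. The wires are: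
\begin{itemize}
\item closed wires $1,\dots,n$, one for each vertex of $G$;
\item closed helper wires, $h_0$ new ones for each vertex step and $2h_0$ new ones for each edge step, $h=(n+2|E|)h_0$ in total;
\item open wires $w_0,\dots,w_N,\bar w$, and new open dummy wires for each carrier gate.
\end{itemize}
The first gate is $e^{\delta K^+}$ on $(w_0,\bar w)$. In step $t$, carriers are placed with $\mathrm{in}=w_{t-1}$ and $\mathrm{out}=w_t$, and with the helpers of that step. The step for a vertex $i$ consists of $e^{\varepsilon_0\mathcal T^0}$ followed by $e^{\varepsilon_1\mathcal T^1}$, both with memory $\{i\}\cup\mathcal H$. The step for an edge $ij$ is $e^{\varepsilon_0\mathcal T^{\mathrm E}}$ with memory $\{i,j\}\cup\mathcal H\cup\mathcal H'$. The last gate is $e^{\delta'K^-}$ on $(w_N,\bar w)$. There are four variables $\delta,\delta',\varepsilon_0,\varepsilon_1$. By admissibility, the coefficient $f_k$ of $\delta\,\delta'\,\varepsilon_0^{N-k}\varepsilon_1^k$ in the value is computable for $0\le k\le n$.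

\begin{lemma}\label{lem:final}
$f_k=i_k\,W_k$, where $W_k=\displaystyle\sum_{C\in\mathcal K,\ U_C\ne0}r_C^{\,h}\sum_{\gamma\in\Gamma_C}m_\gamma\,d_\gamma^{\,k}(r_C-d_\gamma)^{n-k}$.
\end{lemma}

\begin{proof}
Fix $C\in\mathcal K$. The coefficient of $\delta\delta'$ in $\mathrm{val}_C$ is obtained by replacing the first gate by $K^+$ and the last by $K^-$. If $U_C=0$, then $K^+_C=0$ and $C$ contributes nothing. Let $U_C\ne0$, drop the index $C$, and let $\mathcal R$ be the tensor product of the copies of $R$ on all closed wires. Scalars are extended to power series in $\varepsilon_0,\varepsilon_1$. For $y\in U\otimes U\otimes\mathcal R$ and $0\le s\le N$, let $\iota_s(y)$ be the vector with the first factor of $y$ on $w_s$, the second on $\bar w$, the third on the closed wires, and $v$ on all other open wires. Let $c_t=\varepsilon_0(1-\widehat Q_{i,\mathcal H})+\varepsilon_1\widehat Q_{i,\mathcal H}$ if step $t$ belongs to the vertex $i$, and $c_t=\varepsilon_0(1-\widehat Q_{i,\mathcal H}\widehat Q_{j,\mathcal H'})$ if it belongs to the edge $ij$. These operators act on the first and third factor of $y$.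

\emph{Start.} For $\phi\in\mathcal R$, the gate $K^+$ maps $\phi\otimes v^{\otimes\mathrm{open}}$ to $\iota_0(y_0)$ with $y_0=\sum_uu\otimes u\otimes\phi$, by Lemma~\ref{lem:a}.

\emph{Steps.} Let $\mathcal T$ be a carrier used in step $t$, carrying $c$. For $s\le t$, $s\neq t-1$, the wire $w_{t-1}$ is empty in $\iota_s(y)$, so $\mathcal T\iota_s(y)=0$ by (C1) and $e^{\varepsilon\mathcal T}$ fixes $\iota_s(y)$. By (C2), $\mathcal T\iota_{t-1}(y)=\iota_t(cy)$, hence $\mathcal T^2\iota_{t-1}(y)=0$ and $e^{\varepsilon\mathcal T}\iota_{t-1}(y)=\iota_{t-1}(y)+\varepsilon\,\iota_t(cy)$. In a vertex step the second gate fixes the term $\iota_t(\cdot)$ that the first gate produced and adds its own. So in both kinds of step, $\iota_{t-1}(y)$ is mapped to $\iota_{t-1}(y)+\iota_t(c_ty)$, and $\iota_s(y)$ is fixed for $s\le t-2$. By induction on $t$, the vector after step $t$ is $\sum_{s=0}^t\iota_s(c_s\cdots c_1y_0)$.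

\emph{End.} The gate $K^-$ on $(w_N,\bar w)$ kills $\iota_s(y)$ for $s<N$, since $a_xv=0$. For $u,u'\in U$ we have $K^-(u'\otimes u)=\sum_x\langle x,u'\rangle\langle x,u\rangle\,v\otimes v=\langle u',u\rangle\,v\otimes v$. Write $c_N\cdots c_1=\sum_{u',u}|u'\rangle\langle u|\otimes c^{u'u}$ with $c^{u'u}\in\operatorname{End}(\mathcal R)$. Then $c_N\cdots c_1y_0=\sum_{u',u}u'\otimes u\otimes c^{u'u}\phi$, and the final vector is $\big(\sum_uc^{uu}\phi\big)\otimes v^{\otimes\mathrm{open}}$. Taking the trace over $\mathcal R$, the coefficient of $\delta\delta'$ in $\mathrm{val}_C$ is $\operatorname{Tr}_{U\otimes\mathcal R}(c_N\cdots c_1)$.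

\emph{Traces.} The trace over the $h$ helpers is $r^h$ times the normalized partial trace. Different steps use disjoint sets of helpers, so by \eqref{eq:tau} and Lemma~\ref{lem:lift} each $c_t$ is replaced by $\varepsilon_0(1-Q_i)+\varepsilon_1Q_i$ or by $\varepsilon_0(1-Q_iQ_j)$. These operators commute. With $\Pi_S=\prod_{i\in S}Q_i\prod_{i\notin S}(1-Q_i)$, the coefficient of $\varepsilon_0^{N-k}\varepsilon_1^k$ is
\[
r^h\sum_{S\subseteq V,\ |S|=k}\operatorname{Tr}_{U\otimes R^{\otimes n}}\Big(\Pi_S\prod_{ij\in E}(1-Q_iQ_j)\Big).
\]
We have $\Pi_SQ_i=\Pi_S$ for $i\in S$ and $\Pi_SQ_i=0$ for $i\notin S$. So $\Pi_S(1-Q_iQ_j)$ is $0$ if $i,j\in S$ and $\Pi_S$ otherwise. The summand is therefore $\operatorname{Tr}\Pi_S$ if $S$ is independent in $G$ and $0$ if not. Lemma~\ref{lem:Q} and summation over $C$ finish the proof.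
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The polynomial-time statements are Proposition~\ref{prop:easy}. Let $H$ have a nontrivial component and fix $g$. In Lemma~\ref{lem:final}, at least one $C\in\mathcal K$ has $U_C\ne0$, and every term of $W_k$ is positive because $1\le d_\gamma\le r_C-1$. So $W_k$ is a positive integer, computed in polynomial time from the constants $r_C,m_\gamma,d_\gamma,h_0$. Hence $\sum_{k=0}^nf_k/W_k$, the number of independent sets of $G$, is computable: the circuit has polynomial size, the coefficients $f_k$ have degree $N+2$, a bounded number of reductions is composed, and all oracle queries are the graphs of Lemma~\ref{lem:net}, which lie in $\mathcal G_g$. Since counting independent sets is \#P-complete \cite{Val,PB}, computing $Z_{A,\omega}$ on $\mathcal G_g$ is \#P-hard.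
\end{proof}

\begin{thebibliography}{9}

\bibitem{BDN}
\emph{Bounded Degree Nonnegative Counting CSP},
\texttt{https://drops.dagstuhl.de/storage/00lipics/\allowbreak lipics-vol241-mfcs2022/\allowbreak LIPIcs.MFCS.2022.27/\allowbreak LIPIcs.MFCS.2022.27.pdf},
doi:10.4230/lipics.mfcs.2022.27.

\bibitem{PB}
Provan and Ball, 1983.

\bibitem{Val}
Valiant, 1979.

\end{thebibliography}
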